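\title{Intermittency at large diffusion constant for the parabolic Anderson model with random walk catalysts}

\begin{abstract}
We consider the parabolic Anderson equation $\partial_t u=\kappa\Delta u+\gamma\xi u$ on $\mathbb{Z}^d$, where $\xi$ is a Poisson field of independent random walks, in the range of moments for which the annealed Lyapunov exponents $\lambda_p(\kappa)$ are finite, and we determine whether these exponents are strictly increasing in $p$ when $\kappa$ is large. They are in dimensions $3$ and $4$, for every $\kappa>0$. In dimensions $d\ge5$ they all coincide once $\kappa$ is large, although they are distinct for small $\kappa$. Averaging over the medium turns the $p$th moment into the partition function of $p$ attracting random walks. For $d\le4$, a correlation inequality of Ginibre type shows that a single walk is subdiffusive under its own attraction, and this makes it cheap to hold two walks together. For $d\ge5$, a local bound on the weighted walk and a renewal inequality show that the interaction between different walks contributes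 only a bounded factor.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model}

Let $\Delta f(x)=\sum_{|y-x|=1}(f(y)-f(x))$ be the Laplacian on $\mathbb{Z}^d$. A walk with generator $\kappa\Delta$ jumps to each of its $2d$ neighbors at rate $\kappa$. We study the parabolic Anderson problem
\begin{equation}\label{eq:pam}
\partial_t u=\kappa\Delta u+\gamma\xi u\quad\text{on }\mathbb{R}_+\times\mathbb{Z}^d,\qquad u|_{t=0}=1,
\end{equation}
with diffusion constant $\kappa>0$ and coupling constant $\gamma>0$, in the medium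
\[
\xi(t,\cdot)=\sum_k\delta_{Y_k(t)}(\cdot).
\]
Here $(Y_k)$ are independent walks with generator $\Delta$ in Poisson equilibrium with density $\varrho\in(0,\infty)$: at time $0$ the numbers of walks at the sites are independent Poisson variables with mean $\varrho$. One may think of the $Y_k$ as catalyst particles, and of $u$ as the density of a reactant that diffuses and multiplies at rate $\gamma$ per catalyst particle present at its site. By the solution of \eqref{eq:pam} we mean the nonnegative solution given by the Feynman--Kac formula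
\begin{equation}\label{eq:FK}
u(t,x)=E_x\exp\Big(\gamma\int_0^t\xi(t-s,X(s))\,ds\Big),
\end{equation}
where $X$ is a walk with generator $\kappa\Delta$ started at $x$ and independent of $\xi$. With $\langle\cdot\rangle$ the expectation over the medium, the \emph{annealed Lyapunov exponents} are
\[
\lambda_p(\kappa)=\lim_{t\to\infty}\frac1{pt}\log\langle u(t,0)^p\rangle,\qquad p\in\mathbb{N}.
\]
The existence of these limits is taken as part of the setting.

By Jensen's inequality $\lambda_1\le\lambda_p$. A strict inequality says that $u$ is far from its mean in a strong sense. Indeed, if $\lambda_1<a<\lambda_2$, then by Markov's inequality the event $\{u(t,0)>e^{at}\}$ has exponentially small probability, while its complement contributes at most $e^{2at}$, an exponentially small fraction, to $\langle u(t,0)^2\rangle$. The second moment is then carried by rare high peaks. This is what is meant by intermittency.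

Let $p_t(x)$ be the transition kernel of the walk with generator $\Delta$ and let $G=G_d(0)=\int_0^\infty p_t(0)\,dt$, which is finite for $d\ge3$. Throughout the paper we assume
\begin{equation}\label{eq:standing}
d\ge3,\qquad 0<\gamma<\frac1{2G},
\end{equation}
and we let $p_0=p_0(\gamma,d)\ge2$ be the largest integer $p$ with $p\gamma G<1$. We consider only the moments $p\in\{1,\dots,p_0\}$; these are the ones with $\lambda_p(\kappa)<\infty$ (see Remark~\ref{rem:finite}). We call $u$ \emph{fully intermittent} if $\lambda_1(\kappa)<\lambda_2(\kappa)<\dots<\lambda_{p_0}(\kappa)$.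

\subsection{The question and the answer}

When $\kappa$ is large, the walk in \eqref{eq:FK} moves much faster than the catalyst and sees mainly its mean density, so the exponents approach $\varrho\gamma$. The next order is known: for $d\ge3$ and $p\gamma G<1$,
\begin{equation}\label{eq:known}
\lim_{\kappa\to\infty}\kappa\big(\lambda_p(\kappa)-\varrho\gamma\big)=\varrho\gamma^2G+\mathbf{1}_{d=3}\,[\varrho\gamma^2p]^2\,\mathcal{P}_3,
\end{equation}
where
\[
\mathcal{P}_3=\sup_{\|f\|_2=1}\Big[\int_{\mathbb{R}^3}dx\int_{\mathbb{R}^3}dy\,\frac{f^2(x)f^2(y)}{4\pi|x-y|}-\|\nabla f\|_2^2\Big]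
\]
is the expression from the polaron variational problem. For $d=3$ the polaron term depends on $p$, and $u$ is fully intermittent for large $\kappa$. For $d\ge4$ the limit does not depend on $p$, so \eqref{eq:known} says only that the gaps $\lambda_{p+1}-\lambda_p$ are $o(1/\kappa)$; it does not say whether they vanish. The question, stated as open in \cite{IAPP}, is therefore the following: \emph{for $d\ge4$, is $u$ fully intermittent for all sufficiently large $\kappa$?} The answer is yes for $d=4$ and no for $d\ge5$.

\begin{theorem}\label{thm:main}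
Assume \eqref{eq:standing}.
\begin{enumerate}
\item[(i)] If $d\in\{3,4\}$, then $\lambda_1(\kappa)<\dots<\lambda_{p_0}(\kappa)$ for every $\kappa>0$.
\item[(ii)] If $d\ge5$, there is $\kappa_0=\kappa_0(d,\varrho,\gamma)<\infty$ such that for $\kappa\ge\kappa_0$ we have $\lambda_1(\kappa)=\dots=\lambda_{p_0}(\kappa)$ and, moreover,
\[
\sup_{t\ge0}\frac{\langle u(t,0)^p\rangle}{\langle u(t,0)\rangle^p}<\infty\qquad(p\le p_0).
\]
\item[(iii)] For every $d\ge3$, $u$ is fully intermittent for all sufficiently small $\kappa$. Hence for $d\ge5$ both regimes occur.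
\end{enumerate}
\end{theorem}

In $d=4$ the gaps are thus strictly positive and, by \eqref{eq:known}, of order $o(1/\kappa)$. The proof of the theorem does not use \eqref{eq:known}.

Section~\ref{sec:chains} integrates out the medium and proves part (iii). Section~\ref{sec:heur} explains on two short computations why $d=4$ is the borderline dimension and how the proofs of (i) and (ii) are organized. Part (i) is proved in Sections~\ref{sec:ginibre}--\ref{sec:strict} and part (ii) in Sections~\ref{sec:local} and~\ref{sec:renewal}; these two parts can be read independently.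

\section{The moments as partition functions of attracting walks}\label{sec:chains}

\subsection{Random walk kernels and Poisson processes}

Put $\omega(k)=2\sum_{i=1}^d(1-\cos k_i)$ and $b(\tau)=p_\tau(0)$. A walk $X$ with generator $\kappa\Delta$ has transition kernel $p_{\kappa t}$, and its coordinates $X^{(1)},\dots,X^{(d)}$ are independent walks on $\mathbb{Z}$ that jump by $+1$ and by $-1$ at rate $\kappa$ each. Started at $0$, it satisfies
\begin{equation}\label{eq:free}
E|X(t)|^2=2d\kappa t,\quad E\cosh(\zeta X^{(i)}(t))=e^{2\kappa t(\cosh\zeta-1)},\quad E\cos(k\cdot X(t))=e^{-\kappa t\,\omega(k)} .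
\end{equation}
Fourier inversion of the last formula gives
\begin{equation}\label{eq:fourier}
p_\tau(x)=(2\pi)^{-d}\int_{[-\pi,\pi]^d}e^{-\tau\omega(k)}\cos(k\cdot x)\,dk .
\end{equation}
Hence $p_\tau(x)\le b(\tau)\le1$ and $b$ is nonincreasing; also $p_\tau(x)>0$ for $\tau>0$. Since $2(1-\cos\theta)=4\sin^2(\theta/2)\ge4\theta^2/\pi^2$ for $|\theta|\le\pi$, we have $\omega(k)\ge4|k|^2/\pi^2$ on $[-\pi,\pi]^d$, so that
\begin{equation}\label{eq:bbound}
b(\tau)\le C_d(1+\tau)^{-d/2}.
\end{equation}
We also need the local central limit theorem. Let $\phi_\tau(x)=(4\pi\tau)^{-d/2}e^{-|x|^2/4\tau}=(2\pi)^{-d}\int_{\mathbb{R}^d}e^{-\tau|k|^2}\cos(k\cdot x)\,dk$. Then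
\begin{equation}\label{eq:lclt}
\varepsilon(\tau):=\tau^{d/2}\sup_{x\in\mathbb{Z}^d}|p_\tau(x)-\phi_\tau(x)|\longrightarrow0\qquad(\tau\to\infty).
\end{equation}
Indeed, substituting $k\to k/\sqrt\tau$ in both Fourier integrals,
\[
\varepsilon(\tau)\le(2\pi)^{-d}\int_{\mathbb{R}^d}\Big|e^{-\tau\omega(k/\sqrt\tau)}\mathbf{1}\{k\in[-\pi\sqrt\tau,\pi\sqrt\tau]^d\}-e^{-|k|^2}\Big|\,dk ;
\]
the integrand tends to $0$ pointwise and is at most $e^{-4|k|^2/\pi^2}+e^{-|k|^2}$. In particular $b(\tau)\sim(4\pi\tau)^{-d/2}$, so that $\int_0^\infty\tau\,b(\tau)\,d\tau<\infty$ if and only if $d\ge5$.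

We use three textbook facts about a Poisson process $\Pi$ with $\sigma$-finite intensity measure $\nu$ on a measurable space $S$.
\begin{enumerate}
\item[(P1)] For measurable $f\ge0$, $E\exp\big(\sum_{x\in\Pi}f(x)\big)=\exp\big(\int(e^f-1)\,d\nu\big)$.
\item[(P2)] If $\nu(S)<\infty$ and $\Xi\ge0$, then $e^{\nu(S)}E\,\Xi(\Pi)=\sum_{M\ge0}\frac1{M!}\int\Xi(\{x_1,\dots,x_M\})\,\nu(dx_1)\cdots\nu(dx_M)$.
\item[(P3)] The image of $\Pi$ under a measurable map is a Poisson process with the image intensity (if $\sigma$-finite); the union of independent Poisson processes is a Poisson process with the sum of the intensities; the restrictions of $\Pi$ to disjoint sets are independent.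
\end{enumerate}

\subsection{Chains}

Let $X=(X_1,\dots,X_p)$ be independent walks with generator $\kappa\Delta$, and let $E_x$ be the expectation when they start at $x\in(\mathbb{Z}^d)^p$. The walks interact through the medium because one catalyst particle can be met several times, by the same walk or by different ones. The next definition records such a sequence of meetings; see Figure~\ref{fig:chain}.

\begin{definition}\label{def:chain}
A \emph{chain} is a tuple $c=(s_1<\dots<s_n;\,i_1,\dots,i_n)$ with $n\ge2$, times $s_l>0$ and indices $i_l\in\{1,\dots,p\}$. Its \emph{length} is $s_n-s_1$; it \emph{lies in} $[a,b]$ if $a<s_1$ and $s_n<b$; it \emph{straddles} $r$ if $s_1<r<s_n$; it is \emph{pure} if all indices are equal and \emph{mixed} otherwise. Its \emph{intensity} is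
\[
\pi(c;X)=\varrho\gamma^n\prod_{l=2}^np_{s_l-s_{l-1}}\big(X_{i_l}(s_l)-X_{i_{l-1}}(s_{l-1})\big),
\]
and the $n-1$ factors in the product are its \emph{links}. The \emph{mass} of a measurable set of chains is the integral of $\pi(c;X)$ over the set with respect to $dc$, where $dc$ is Lebesgue measure in the times and counting measure in $n$ and the indices. We write $H^{(p)}_{[a,b]}$ for the mass of the chains lying in $[a,b]$, and $Z^{(p)}_x(t)=E_x\big[\exp H^{(p)}_{[0,t]}\big]$.
\end{definition}

\begin{figure}[ht]
\centering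
\begin{tikzpicture}[xscale=1.1]
\draw[->] (0,0) node[left]{$X_1$} -- (9,0) node[right]{time};
\draw[->] (0,1.4) node[left]{$X_2$} -- (9,1.4);
\draw[thick] (1,0) to[bend left=45] (2.6,0) -- (4,1.4) to[bend left=35] (6.2,1.4) -- (7.6,0);
\fill (1,0) circle (2pt) node[below]{$s_1$};
\fill (2.6,0) circle (2pt) node[below]{$s_2$};
\fill (4,1.4) circle (2pt) node[above left]{$s_3$};
\fill (6.2,1.4) circle (2pt) node[above right]{$s_4$};
\fill (7.6,0) circle (2pt) node[below]{$s_5$};
\draw[dashed] (5.2,2.1) -- (5.2,-0.3) node[below]{$r$};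
\end{tikzpicture}
\caption{A mixed chain for two walks $X_1,X_2$, with $n=5$ points and indices $(1,1,2,2,1)$. A dot at time $s_l$ on the axis of $X_{i_l}$ is a meeting of that walk with one and the same catalyst particle; each thick line is a link, the probability that the particle travels from one meeting place to the next. The chain straddles the time $r$.}
\label{fig:chain}
\end{figure}

\begin{proposition}\label{prop:rep}
For all $p\ge1$ and $t\ge0$, $\langle u(t,0)^p\rangle=e^{p\varrho\gamma t}Z^{(p)}_0(t)$.
\end{proposition}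

\begin{proof}
The paths $(Y_k(s))_{0\le s\le t}$ form a Poisson process on path space with intensity $\varrho\sum_y\mathbf{P}_y$, where $\mathbf{P}_y$ is the law of a walk $Y$ with generator $\Delta$ started at $y$. Since $\sum_yp_{s_1}(y_1-y)=1$,
\begin{equation}\label{eq:fdd}
\sum_y\mathbf{P}_y\big(Y(s_1)=y_1,\dots,Y(s_n)=y_n\big)=\prod_{l=2}^np_{s_l-s_{l-1}}(y_l-y_{l-1})\qquad(s_1<\dots<s_n).
\end{equation}
As $p_\tau$ is even, this intensity is invariant under $s\mapsto t-s$, so $(\xi(t-s))_{s\le t}$ and $(\xi(s))_{s\le t}$ have the same law. Writing the $p$th power of \eqref{eq:FK} with $p$ independent walks gives $\langle u(t,0)^p\rangle=E_0\langle\exp\sum_kf(Y_k)\rangle$ with $f(Y)=\gamma\int_0^t\sum_i\mathbf{1}\{Y(s)=X_i(s)\}\,ds$. By (P1) the inner average is $\exp\big(\varrho\sum_y\mathbf{E}_y[e^{f(Y)}-1]\big)$. Ordering the times in $f^n/n!$,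
\[
e^{f(Y)}-1=\sum_{n\ge1}\gamma^n\int_{0<s_1<\dots<s_n<t}\ \sum_{i\in\{1,\dots,p\}^n}\ \prod_{l=1}^n\mathbf{1}\{Y(s_l)=X_{i_l}(s_l)\}\,ds .
\]
All terms are nonnegative. By \eqref{eq:fdd}, the term $n=1$ contributes $p\varrho\gamma t$ and the terms $n\ge2$ contribute $H^{(p)}_{[0,t]}$.
\end{proof}

A link is largest when its two endpoints are at the same site, so $e^{H^{(p)}}$ is an attractive interaction. To bound it, let $b^{*k}$ be the $k$-fold convolution of $b$ on $\mathbb{R}_+$ and put, for $p\le p_0$,
\[
B_p(\tau)=\sum_{k\ge1}(p\gamma)^kb^{*k}(\tau),\qquad m_p=\varrho p\gamma B_p,\qquad M_p=\int_0^\infty m_p(\tau)\,d\tau=\frac{\varrho(p\gamma)^2G}{1-p\gamma G}.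
\]
The geometric series converge because $p\gamma G<1$ and $b^{*k}\le G^{k-1}$. Bounding every link $p_\tau(\cdot)$ by $b(\tau)$, summing over the $p^n$ index vectors and integrating over the intermediate times, we obtain for every path and every measurable $\mathcal{R}\subset\mathbb{R}_+^2$
\begin{equation}\label{eq:mass}
\text{mass of the chains with }(s_1,s_n-s_1)\in\mathcal{R}\ \le\ \iint_{\mathcal{R}}m_p(\tau)\,ds\,d\tau,
\end{equation}
with equality if all walks rest at one site. In particular $H^{(p)}_{[0,t]}\le tM_p$.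

For $p=1$ we write $H$, $m$, $Z$ for $H^{(1)}$, $m_1$, $Z^{(1)}_0$. The mass $H_{[a,b]}$ depends only on the increments of the walk in $[a,b]$ and is unchanged under $X\mapsto-X$. For general $p$, splitting into pure and mixed chains gives
\begin{equation}\label{eq:puremixed}
H^{(p)}_{[a,b]}=\sum_{i=1}^pH_{[a,b]}(X_i)+J_{[a,b]},
\end{equation}
where $J_{[a,b]}\ge0$ is the mass of the mixed chains lying in $[a,b]$. For $a<r<b$, $H^{(p)}_{[a,b]}$ equals $H^{(p)}_{[a,r]}+H^{(p)}_{[r,b]}$ plus the mass of the chains in $[a,b]$ that straddle $r$. Put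
\[
\mu=\lambda_1-\varrho\gamma=\lim_{t\to\infty}\tfrac1t\log Z(t)\ge0 .
\]
Dropping the straddling chains and using independence of increments gives $Z(t+s)\ge Z(t)Z(s)$, so $Z(nt)\ge Z(t)^n$ and, letting $n\to\infty$,
\begin{equation}\label{eq:Zup}
Z(t)\le e^{\mu t}\qquad(t\ge0).
\end{equation}
By Proposition~\ref{prop:rep} and \eqref{eq:puremixed},
\begin{equation}\label{eq:ratio}
\frac{\langle u(t,0)^p\rangle}{\langle u(t,0)\rangle^p}=\frac{Z^{(p)}_0(t)}{Z(t)^p}=\frac{E_0\big[e^{J_{[0,t]}}\prod_ie^{H_{[0,t]}(X_i)}\big]}{E_0\big[\prod_ie^{H_{[0,t]}(X_i)}\big]} .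
\end{equation}
The problem is whether this average of $e^J$, over $p$ independent self-attracting walks, grows exponentially in $t$.

\subsection{Reduction to the second moment, and small $\kappa$}

\begin{lemma}\label{lem:convex}
If $\lambda_1<\lambda_2$, then $\lambda_1<\lambda_2<\dots<\lambda_{p_0}$.
\end{lemma}

\begin{proof}
The Cauchy--Schwarz inequality $\langle u^p\rangle^2\le\langle u^{p-1}\rangle\langle u^{p+1}\rangle$ shows that $\Lambda(p)=p\lambda_p$ satisfies $\Lambda(p+1)-\Lambda(p)\ge\Lambda(p)-\Lambda(p-1)$. If $2\le p<p_0$ and $\lambda_{p-1}<\lambda_p$, the right side is $p\lambda_p-(p-1)\lambda_{p-1}>\lambda_p$, so $(p+1)\lambda_{p+1}>(p+1)\lambda_p$. Induction on $p$ finishes the proof.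
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(iii)]
From $H^{(p)}_{[0,t]}\le tM_p$ we get $\lambda_p\le\varrho\gamma+M_p/p=\varrho\gamma/(1-p\gamma G)$. With probability $e^{-2d\kappa pt}$ no walk jumps before time $t$, and then equality in \eqref{eq:mass} gives $H^{(p)}_{[0,t]}=\int_0^t(t-\tau)m_p(\tau)\,d\tau=tM_p(1+o(1))$ by monotone convergence. Therefore
\begin{equation}\label{eq:smallkappa}
\frac{\varrho\gamma}{1-p\gamma G}-2d\kappa\le\lambda_p(\kappa)\le\frac{\varrho\gamma}{1-p\gamma G}\qquad(p\le p_0).
\end{equation}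
Thus $\lambda_1<\lambda_2$ as soon as $2d\kappa<\varrho\gamma/(1-2\gamma G)-\varrho\gamma/(1-\gamma G)$, and Lemma~\ref{lem:convex} applies.
\end{proof}

\begin{remark}\label{rem:finite}
The upper bound in \eqref{eq:smallkappa} shows that $\lambda_p<\infty$ for $p\le p_0$. If $p\gamma G\ge1$, then $\int_0^\infty m_p=\infty$, so on the event that no walk jumps $H^{(p)}_{[0,t]}/t\to\infty$, and $\lambda_p=\infty$ for every $\kappa$. The hypothesis $\gamma<1/(2G)$ thus says that there are at least two finite exponents to compare.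
\end{remark}

\section{Why dimension four is the borderline}\label{sec:heur}

This section motivates the proofs and is not used in them. The simplest approximation to \eqref{eq:ratio} keeps only the mixed chains with two points and forgets the self-attraction.

\begin{example}\label{ex:mixed}
Let $p=2$ and let both walks start at $0$. Then $X_2(s+\tau)-X_1(s)$ has law $p_{\kappa(2s+\tau)}$, so by the semigroup property $E_0\,p_\tau(X_2(s+\tau)-X_1(s))=b(2\kappa s+(1+\kappa)\tau)$. There are two orders of the indices, so the expected mass of all mixed two-point chains in $[0,\infty)$ is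
\[
2\varrho\gamma^2\int_0^\infty ds\int_0^\infty d\tau\;b\big(2\kappa s+(1+\kappa)\tau\big)=\frac{\varrho\gamma^2}{\kappa(1+\kappa)}\int_0^\infty r\,b(r)\,dr .
\]
\end{example}

For $d\ge5$ this is finite and of order $\kappa^{-2}$. After a mixed chain the walks are again close and the count starts afresh, so one expects the average of $e^J$ to be bounded by a geometric series with ratio $O(\kappa^{-2})$. This is the content of the renewal inequality in Section~\ref{sec:renewal}. The difficulty is that in \eqref{eq:ratio} the walks are not free, and the factor $e^H$ might localize them. What replaces the bound $P_0(X(t)=x)\le b(\kappa t)$ is the local estimate of Section~\ref{sec:local}.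

For $d\le4$ the integral diverges, but slowly: since $r\,b(r)\sim(4\pi)^{-d/2}r^{1-d/2}$, the chains in $[0,t]$ have expected mass of order $\sqrt t$ for $d=3$ and $\log t$ for $d=4$. Linear growth of $J$ requires keeping the walks together, which has a cost. Suppose that $p$ walks are confined to a ball of radius $R$. This costs a probability $\exp(-c\,p\kappa R^{-2}t)$. In return all links of duration $\tau\ge R^2$ are of order $\tau^{-d/2}$, so the two-point chains have mass of order $p^2\varrho\gamma^2\int_{R^2}^\infty\tau^{-d/2}d\tau\asymp p^2\varrho\gamma^2R^{2-d}$ per unit time. For $d=3$ the gain wins at $R\asymp\kappa/(p\varrho\gamma^2)$, with net rate of order $(p\varrho\gamma^2)^2/\kappa$ per walk, which is the form of the polaron term in \eqref{eq:known}. For $d=4$ gain and cost are both proportional to $R^{-2}$, with coefficients $p^2\varrho\gamma^2$ and $p\kappa$, so for large $\kappa$ the cost wins on every scale. One would therefore guess that intermittency fails for large $\kappa$ in all dimensions $d\ge4$.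

The guess is wrong for $d=4$ because the cost must be computed for the self-attracting walk, whose diffusion constant depends on the scale. Two stretches of the path of duration of order $T$, at time distance of order $T$, are joined by links of total mass of order $T^2\cdot T^{-d/2}$. For $d=4$ this does not decay in $T$: every doubling of the time scale pulls the path together by a fixed amount, and the effective diffusion constant tends to $0$ (Proposition~\ref{prop:subdiff}). On a scale where it has dropped far below $\varrho\gamma^2$, the gain exceeds the cost (Section~\ref{sec:strict}). Both steps compare expectations under different attractive path measures, and the tool for this is a correlation inequality.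

\section{A correlation inequality of Ginibre type}\label{sec:ginibre}

Intuitively, adding attraction should reduce mean square displacements. In the smallest case this can be computed.

\begin{example}\label{ex:link}
Let $X$ be a walk with generator $\kappa\Delta$ from $0$. Apply $-\sum_i\partial_{k_i}^2$ to the last identity in \eqref{eq:free}; since $\partial_{k_i}\omega=2\sin k_i$ and $\sum_i\partial_{k_i}^2\omega=2d-\omega$,
\[
\mathrm{Cov}\big(\cos(k\cdot X(\tau)),|X(\tau)|^2\big)=-\Big(\kappa\tau\,\omega(k)+4\kappa^2\tau^2\sum_i\sin^2k_i\Big)e^{-\kappa\tau\omega(k)}\le0 .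
\]
A link is a positive mixture \eqref{eq:fourier} of such cosines. Integrating against $(2\pi)^{-d}e^{-\tau\omega(k)}dk$ and scaling $k\to k/\sqrt\tau$ as in the proof of \eqref{eq:lclt}, the first term is $O(\tau^{-d/2})$, and with $(2\pi)^{-d}\int|k|^2e^{-a|k|^2}dk=\frac d{2a}(4\pi a)^{-d/2}$ the second gives
\[
\mathrm{Cov}\big(p_\tau(X(\tau)),|X(\tau)|^2\big)\sim-\frac{2d\kappa^2}{1+\kappa}\,\big(4\pi(1+\kappa)\big)^{-d/2}\,\tau^{1-d/2}\qquad(\tau\to\infty).
\]
\end{example}

The example suggests working with positive mixtures of cosines, and we show that the sign of the covariance survives when the free measure is replaced by an attractive one. Consider finitely many independent walks $X_1,\dots,X_q$ on $\mathbb{Z}^d$ with generators $\kappa_i\Delta$, all started at $0$, with joint law $P$. A \emph{linear functional} is a finite sum $\ell(X)=\sum_j\theta_j\cdot X_{i_j}(t_j)$ with $\theta_j\in\mathbb{R}^d$, $t_j\ge0$; we parametrize linear functionals by the tuples $(i_j,t_j,\theta_j)_j$ with their Borel structure. An \emph{integer combination}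 is a finite sum $z=\sum_ja_jX_{i_j}(t_j)\in\mathbb{Z}^d$ with $a_j\in\mathbb{Z}$. Let $\mathcal{K}$ be the set of functions
\[
f(X)=\int\cos(\ell(X))\,\nu(d\ell),\qquad\nu\text{ a finite positive measure on linear functionals.}
\]
Then $\mathcal{K}$ contains the nonnegative constants and is closed under sums and nonnegative multiples. It is closed under products, because $\cos A\cos B=\frac12\cos(A+B)+\frac12\cos(A-B)$; the total masses of the representing measures multiply. Hence it is closed under $f\mapsto e^f=\sum_nf^n/n!$. By \eqref{eq:fourier}, $p_\tau(z)\in\mathcal{K}$ for every integer combination $z$, with a representing measure of total mass $b(\tau)$. Multiplying the links and integrating over chains as in \eqref{eq:mass}, we find that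
\begin{equation}\label{eq:massK}
\text{the mass of any measurable set of chains lying in }[0,t]\text{ belongs to }\mathcal{K},
\end{equation}
with a representing measure of total mass at most $tM_p$.

A \emph{weight} is a function $w=a\,e^h\prod_jp_{\sigma_j}(z_j)$ with a constant $a>0$, $h\in\mathcal{K}$, and a finite, possibly empty, product in which $\sigma_j>0$ and the $z_j$ are integer combinations. Weights are bounded, strictly positive, and belong to $\mathcal{K}$. We write $E_w[\,\cdot\,]=E[\,\cdot\,w]/E[w]$, and $P_w$, $\mathrm{Cov}_w$ accordingly.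

\begin{lemma}\label{lem:ginibre}
For every weight $w$, all $f,g\in\mathcal{K}$ and every linear functional $\ell$,
\[
\mathrm{Cov}_w(f,g)\ge0,\qquad\mathrm{Cov}_w(\ell^2,g)\le0,\qquad\mathrm{Cov}_w(\cosh\ell,g)\le0 .
\]
\end{lemma}

\begin{proof}
\emph{The case $w=e^h$.} Let $X'$ be an independent copy of the whole family, let primes denote evaluation at $X'$, and put $X^\pm=X\pm X'$. For $F\in\{f,\ell^2,\cosh\ell\}$,
\begin{equation}\label{eq:dup}
\mathrm{Cov}_w(F,g)=\frac{E\big[(F-F')(g-g')e^{h+h'}\big]}{2E[e^h]^2}.
\end{equation}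
The point is that $X^+$ and $X^-$ are conditionally independent with the same law. Fix one coordinate of one walk and let $(x,x')$ be its values in the two copies. This pair jumps by $(1,0)$, $(-1,0)$, $(0,1)$, $(0,-1)$ at rate $\kappa_i$ each, and then $(x+x',x-x')$ jumps by $(1,1)$, $(-1,-1)$, $(1,-1)$, $(-1,1)$. So at each jump time the two components of $(x+x',x-x')$ move by independent fair signs. Different coordinates and different walks are independent. Hence, given the $\sigma$-field $\mathcal{J}$ generated by the jump times of all these pairs, $X^+$ and $X^-$ are independent and identically distributed, and for every $\Psi$ with $E\Psi(X^+)^2<\infty$,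
\begin{equation}\label{eq:square}
E[\Psi(X^+)\Psi(X^-)]=E\big[E[\Psi(X^+)\mid\mathcal{J}]^2\big]\ge0 .
\end{equation}
Expand $e^{h+h'}$ in \eqref{eq:dup} in powers of $h+h'=\int(\cos\ell+\cos\ell')\,d\nu$ and insert the cosine integral for $g$, and for $f$ if $F=f$. The $n$th term is bounded by a constant times $|F-F'|\,(2\|\nu\|)^n/n!$, with $\|\nu\|$ the total mass, and $F$ is integrable because linear functionals have all exponential moments. So Fubini's theorem applies, and it suffices to determine the sign of
\[
E\Big[(F_0-F_0')(\cos\ell_1-\cos\ell_1')\prod_{j=2}^{n+1}(\cos\ell_j+\cos\ell_j')\Big],\qquad F_0\in\{\cos\ell_0,\ \ell_0^2,\ \cosh\ell_0\},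
\]
for fixed linear functionals $\ell_j$. Write $\ell^\pm=\ell(X^\pm)=\ell\pm\ell'$. Then
\begin{align*}
\cos\ell+\cos\ell'&=2\cos\tfrac{\ell^+}2\cos\tfrac{\ell^-}2,&\cos\ell-\cos\ell'&=-2\sin\tfrac{\ell^+}2\sin\tfrac{\ell^-}2,\\
\ell^2-\ell'^2&=\ell^+\ell^-,&\cosh\ell-\cosh\ell'&=2\sinh\tfrac{\ell^+}2\sinh\tfrac{\ell^-}2 .
\end{align*}
Each factor is a constant times the same function evaluated at $X^+$ and at $X^-$, so the product is a constant times $\Psi(X^+)\Psi(X^-)$ with $\Psi(X^+)$ square integrable. The constant contains two minus signs if $F_0=\cos\ell_0$ and one minus sign in the other two cases. Now \eqref{eq:square} gives the three inequalities.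

\emph{General $w$.} The product $p_\sigma(z)p_\sigma(z')$ does not factorize in this way, so we write the kernels as limits of exponential weights on a larger family. Add independent walks $Y_j$ with generator $\Delta$ from $0$, one for each factor $p_{\sigma_j}(z_j)$, and put
\[
w_\beta=\exp\Big\{h+\beta\sum_j\sum_{i=1}^d\big[\cos\big((z_j-Y_j(\sigma_j))^{(i)}\big)-1\big]\Big\},\qquad\beta>0 .
\]
Up to a constant factor, $w_\beta$ is the exponential of an element of $\mathcal{K}$ for the enlarged family, so the first case applies: $E[Fgw_\beta]E[w_\beta]-E[Fw_\beta]E[gw_\beta]$ has the claimed sign. An integer $n$ with $\cos n=1$ is $0$, because $\pi$ is irrational. Hence $w_\beta\to e^h\prod_j\mathbf{1}\{z_j=Y_j(\sigma_j)\}$ as $\beta\to\infty$, and $w_\beta\le e^h$ is bounded. By dominated convergence, and integrating out the $Y_j$, we get $E[\Phi w_\beta]\to E[\Phi w]/a$ for every integrable function $\Phi$ of $X$ alone. The sign passes to the limit.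
\end{proof}

The lemma is used mostly in the following form: deleting chains from the exponent of a weight, or deleting kernel factors, can only increase second moments and $\cosh$-moments and can only decrease expectations of elements of $\mathcal{K}$.

\begin{corollary}\label{cor:mono}
Let $w$ and $v$ be weights. Then $wv$ is a weight, and for every linear functional $\ell$ and every $f\in\mathcal{K}$,
\[
E_{wv}[\ell^2]\le E_w[\ell^2],\qquad E_{wv}[\cosh\ell]\le E_w[\cosh\ell],\qquad E_{wv}[f]\ge E_w[f].
\]
In particular $E_{wv}|z|^2\le E_w|z|^2$ for every integer combination $z$.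
\end{corollary}

\begin{proof}
We have $E_{wv}[F]-E_w[F]=\mathrm{Cov}_w(F,v)/E_w[v]$ and $v\in\mathcal{K}$. For the last claim, sum over the coordinates of $z$.
\end{proof}

\section{Subdiffusivity of one walk in dimensions three and four}\label{sec:subdiff}

Let $p=1$, $X(0)=0$, and let $V(t)=E_w|X(t)|^2$ with $w=e^{H_{[0,t]}}$, which is a weight by \eqref{eq:massK}. Comparing with the weight $1$ gives $V(t)\le2d\kappa t$. Deleting the chains that straddle $s$, we compare $e^{H_{[0,s+t]}}$ with $e^{H_{[0,s]}+H_{[s,s+t]}}$. Under the latter weight the increments over $[0,s]$ and $[s,s+t]$ are independent, centered by the symmetry $X\mapsto-X$, and have second moments $V(s)$ and $V(t)$. So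
\begin{equation}\label{eq:subadd}
V(s+t)\le V(s)+V(t).
\end{equation}
By Fekete's lemma (a nonnegative, locally bounded, subadditive function $V$ satisfies $V(t)/t\to\inf_tV(t)/t$), the limit $v=\lim_{t\to\infty}V(t)/t=\inf_tV(t)/t\ge0$ exists.

\begin{proposition}\label{prop:subdiff}
If $d\in\{3,4\}$, then $v=0$ for every $\kappa>0$.
\end{proposition}

The idea is to improve $V(T)\le2V(T/2)$ by keeping track of some of the straddling chains. By Example~\ref{ex:link}, for a free walk one link of duration of order $T$ has covariance of order $-T^{1-d/2}$ with $|X(T)|^2$. The pairs of times fill a set of measure of order $T^2$, so these links lower $E|X(T)|^2$ by an amount of order $T^{3-d/2}$, which is at least of order $T$ exactly when $d\le4$. We must prove the same covariance bound under an interacting measure about which only Corollary~\ref{cor:mono} and the assumption $v>0$ are available.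

\begin{proof}
Suppose $v>0$. Let $T\ge\max(1,1/\kappa)$ and $\eta\in(0,\frac14]$, and put
\[
W=\varrho\gamma^2\,T^{d/2-2}\int_0^{\eta T}ds\int_{(1-\eta)T}^Tds'\;p_{s'-s}(X(s')-X(s)).
\]
This is the fraction $T^{d/2-2}$ of the mass of the two-point chains that join the beginning and the end of $[0,T]$. The fraction is chosen to make $W$ bounded: as $s'-s\ge T/2$, \eqref{eq:bbound} gives
\[
0\le W\le\varrho\gamma^2T^{d/2-2}(\eta T)^2C_d(T/2)^{-d/2}\le c_1:=2^{d/2}C_d\,\varrho\gamma^2 .
\]
Here is the one place where $d\le4$ is used: $T^{d/2-2}\le1$, and these chains straddle $T/2$, so by \eqref{eq:massK}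
\[
H_{[0,T]}-W=H_{[0,T/2]}+H_{[T/2,T]}+(\text{an element of }\mathcal{K}).
\]
Let $E'$, $P'$, $\mathrm{Cov}'$ refer to the weight $e^{H_{[0,T]}-W}$. As in the proof of \eqref{eq:subadd}, $E'|X(T)|^2\le2V(T/2)$. By Lemma~\ref{lem:ginibre}, $\mathrm{Cov}'(W^n,|X(T)|^2)\le0$ for all $n\ge1$; keeping only $n=1$ in the exponential series, $\mathrm{Cov}'(e^W,|X(T)|^2)\le\mathrm{Cov}'(W,|X(T)|^2)\le0$. Since $E'e^W\le e^{c_1}$,
\begin{equation}\label{eq:improved}
V(T)=E'|X(T)|^2+\frac{\mathrm{Cov}'(e^W,|X(T)|^2)}{E'e^W}\le2V(T/2)+e^{-c_1}\,\mathrm{Cov}'(W,|X(T)|^2).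
\end{equation}
The equality in \eqref{eq:improved} also gives $E'|X(T)|^2\ge V(T)\ge vT$.

Fix $s\in[0,\eta T]$ and $s'\in[(1-\eta)T,T]$, and let $\tau=s'-s\in[T/2,T]$ and $D=X(s')-X(s)$. We bound $\mathrm{Cov}'(p_\tau(D),|X(T)|^2)$. For small $\eta$, $|X(T)|^2$ is close to $|D|^2$ (Step 1), and $p_\tau(D)$ is close to a decreasing function of $|D|^2$. The covariance of a variable with a decreasing function of it is quantitatively negative if the variable is not concentrated, so we show that $|D|^2/T$ takes values above $v/4$ (Step 2) and below $v/8$ (Step 3) with probabilities bounded below. The constants $c_2,\dots,c_4>0$, and the meaning of ``$T$ large'', depend only on $v,\kappa,d$ and not on $s,s'$ or $\eta$.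

\emph{Step 1: replacing $X(T)$ by $D$.} Let $R=|X(T)|^2-|D|^2=(X(T)-D)\cdot(X(T)+D)$. The vector $X(T)-D$ is the sum of the increments over $[0,s]$ and $[s',T]$, of total duration $T-\tau\le2\eta T$, and $X(T)+D=(X(T)-D)+2D$. Comparing with the weight $1$, $E'|X(T)-D|^2\le4d\kappa\eta T$ and $E'|X(T)+D|^2\le2d\kappa(T-\tau+4\tau)\le8d\kappa T$. By the Cauchy--Schwarz inequality,
\begin{equation}\label{eq:R}
E'|R|\le6d\kappa\sqrt\eta\,T .
\end{equation}
From now on let $\eta\le\eta_1:=\min\{\frac14,(v/12d\kappa)^2\}$. Then $E'|D|^2\ge vT-E'|R|\ge vT/2$.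

\emph{Step 2: large values.} Let $\zeta=(\kappa T)^{-1/2}\le1$, so that $\cosh\zeta-1\le\zeta^2(\cosh1-1)\le\zeta^2$. By Corollary~\ref{cor:mono} and \eqref{eq:free}, $E'\cosh(\zeta D^{(i)})\le e^{2\kappa\tau\zeta^2}\le e^2$. Since $x^4\le24\zeta^{-4}\cosh(\zeta x)$ and $|D|^4\le d\sum_i(D^{(i)})^4$, we get $E'|D|^4\le24e^2d^2(\kappa T)^2$. The Paley--Zygmund inequality, $P(Q\ge\frac12EQ)\ge\frac14(EQ)^2/EQ^2$ for $Q\ge0$, gives
\[
P'\big(|D|^2\ge vT/4\big)\ge c_2:=\frac{v^2}{384\,e^2d^2\kappa^2}.
\]

\emph{Step 3: small values.} Indicators of balls are not in $\mathcal{K}$, but narrow kernels are. Let $\vartheta\in(0,1]$ and $g_\kappa=(4\pi(1+\kappa))^{-d/2}$. By Corollary~\ref{cor:mono}, the semigroup property, monotonicity of $b$ and \eqref{eq:lclt},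
\[
E'p_{\vartheta T}(D)\ge E\,p_{\vartheta T}(D)=b(\vartheta T+\kappa\tau)\ge b((1+\kappa)T)\ge\tfrac34g_\kappa T^{-d/2}
\]
for $T$ large. On the other hand, using \eqref{eq:bbound} where $|D|^2\le vT/8$ and \eqref{eq:lclt} elsewhere,
\[
T^{d/2}E'p_{\vartheta T}(D)\le C_d\vartheta^{-d/2}P'\big(|D|^2\le vT/8\big)+(4\pi\vartheta)^{-d/2}e^{-v/32\vartheta}+\vartheta^{-d/2}\varepsilon(\vartheta T).
\]
Fix $\vartheta=\vartheta(v,\kappa,d)$ so small that the second term is at most $g_\kappa/4$. For $T$ large so is the third, and
\[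
P'\big(|D|^2\le vT/8\big)\ge c_3:=\frac{g_\kappa\vartheta^{d/2}}{4C_d}.
\]

\emph{Step 4: the Gaussian covariance.} Let $\tilde D$ be an independent copy of $D$ under $P'$. Then
\[
\mathrm{Cov}'(\phi_\tau(D),|D|^2)=\tfrac12E'\big[(\phi_\tau(D)-\phi_\tau(\tilde D))(|D|^2-|\tilde D|^2)\big],
\]
and the integrand is nonpositive because $\phi_\tau$ is radially decreasing. We keep only the event $\{|D|^2\le vT/8,\ |\tilde D|^2\ge vT/4\}$ and the event with $D$ and $\tilde D$ exchanged; they are disjoint, and each has probability at least $c_2c_3$. On them the squares differ by at least $vT/8$ and, as $T/2\le\tau\le T$, the values of $\phi_\tau$ differ by at least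
\[
(4\pi\tau)^{-d/2}e^{-vT/32\tau}\big(1-e^{-vT/32\tau}\big)\ge(4\pi T)^{-d/2}e^{-v/16}\big(1-e^{-v/32}\big).
\]
Hence $\mathrm{Cov}'(\phi_\tau(D),|D|^2)\le-c_4T^{1-d/2}$ with $c_4=c_2c_3(4\pi)^{-d/2}e^{-v/16}(1-e^{-v/32})\,v/8$.

\emph{Step 5: error terms.} We use $|\mathrm{Cov}'(A,B)|\le2\sup|A|\,E'|B|$. With $E'|D|^2\le2d\kappa T$ and \eqref{eq:lclt},
\[
|\mathrm{Cov}'(p_\tau(D)-\phi_\tau(D),|D|^2)|\le4d\kappa T\,(T/2)^{-d/2}\sup_{r\ge T/2}\varepsilon(r)\le\tfrac14c_4T^{1-d/2}
\]
for $T$ large. By \eqref{eq:bbound} and \eqref{eq:R}, $|\mathrm{Cov}'(p_\tau(D),R)|\le12\,d\kappa\,2^{d/2}C_d\sqrt\eta\,T^{1-d/2}$. Since $c_4$ does not depend on $\eta$, we can fix $\eta\le\eta_1$ so that this is at most $\frac14c_4T^{1-d/2}$. As $|X(T)|^2=|D|^2+R$, we conclude that $\mathrm{Cov}'(p_\tau(D),|X(T)|^2)\le-\frac12c_4T^{1-d/2}$.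

Integrating over $s$ and $s'$,
\[
\mathrm{Cov}'(W,|X(T)|^2)\le-\varrho\gamma^2T^{d/2-2}(\eta T)^2\,\tfrac12c_4T^{1-d/2}=-c_5T,\qquad c_5=\tfrac12\varrho\gamma^2\eta^2c_4>0 .
\]
By \eqref{eq:improved}, $V(T)/T\le V(T/2)/(T/2)-e^{-c_1}c_5$ for all large $T$. Letting $T\to\infty$ gives $v\le v-e^{-c_1}c_5$, a contradiction.
\end{proof}

\section{Strict inequalities in dimensions three and four}\label{sec:strict}

Let $d\in\{3,4\}$ and $\kappa>0$. By Lemma~\ref{lem:convex} it suffices to prove $\lambda_2>\lambda_1$. We take $p=2$, cut time into blocks of length $T$ so long that each walk moves only a distance of order $\sqrt{\delta T}$ in a block, and force the two walks to be within this distance of each other at the ends of the blocks. Because the distance matches the natural displacement, the cost per block is a constant independent of $\delta$. A catalyst particle covers the distance $\sqrt{\delta T}$ in time $\delta T$, so all mixed links of duration at least $\delta T$ are effective, and their mass per block is at least of order $T\int_{\delta T}^{T/2}\tau^{-2}d\tau\asymp1/\delta$.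 To stay within the scope of Corollary~\ref{cor:mono}, the constraint is imposed by a kernel rather than an indicator.

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Let $a_d=12(d+1)$. For $|x|^2\le a_d\tau$, \eqref{eq:lclt} gives $\tau^{d/2}p_\tau(x)\ge(4\pi)^{-d/2}e^{-a_d/4}-\varepsilon(\tau)$, while $\tau^{d/2}p_\tau(0)\le C_d$. So there are $\sigma_0\ge1$ and $c_*\in(0,1)$, depending only on $d$, such that
\begin{equation}\label{eq:lower}
p_\tau(x)\ge c_*\tau^{-d/2}\quad\text{and}\quad p_\tau(x)\ge c_*p_\tau(0)\qquad\text{if }\tau\ge\sigma_0,\ |x|^2\le a_d\tau .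
\end{equation}
Let $\delta\in(0,\frac14]$. By Proposition~\ref{prop:subdiff} there is $s_0$ with $V(s)\le\delta s$ for $s\ge s_0$, and $V(s)\le2d\kappa s_0$ for $s\le s_0$. Take $T\ge\max(2d\kappa s_0,\sigma_0)/\delta$ and $\sigma=\delta T$. Then $\sigma\ge\sigma_0$ and $V(s)\le\sigma$ for all $s\in[0,T]$.

Let $N\in\mathbb{N}$, start both walks at $0$, and put $z_n=X_1(nT)-X_2(nT)$,
\[
F_n=\frac{p_\sigma(z_n)}{p_\sigma(0)}\in(0,1],\qquad w_k=e^{H_{[0,NT]}(X_1)+H_{[0,NT]}(X_2)}\prod_{n=1}^kF_n\qquad(0\le k\le N).
\]
All $w_k$ are weights. Two moment bounds hold for all $0\le k\le N$: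
\begin{align}
E_{w_k}|X_i(nT+s)-X_i(nT)|^2&\le\sigma&&(0\le n\le N-1,\ 0\le s\le T,\ i=1,2),\label{eq:incr}\\
E_{w_k}|z_n|^2&\le2d\sigma&&(0\le n\le k).\label{eq:zn}
\end{align}
For \eqref{eq:incr}, delete from $w_k$ everything except $e^{H_{[nT,nT+s]}(X_i)}$; under this weight the increment has second moment $V(s)$, by stationarity of increments. For \eqref{eq:zn}, $z_0=0$; for $n\ge1$ delete everything except $F_n$. Under $P$ the law of $z_n$ is $p_{2\kappa nT}$, so under the weight $F_n$ it is proportional to $p_{2\kappa nT}(z)p_\sigma(z)$. This is also the law of $Y(\sigma)$, for a walk $Y$ with generator $\Delta$ from $0$, under the weight $p_{2\kappa nT}(Y(\sigma))$. By Corollary~\ref{cor:mono} its second moment is at most $E|Y(\sigma)|^2=2d\sigma$.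

Now let $0\le n\le\min(k,N-1)$, $\{i,j\}=\{1,2\}$ and $s,s'\in[nT,(n+1)T]$. Then
\[
X_j(s')-X_i(s)=\pm z_n+\big(X_j(s')-X_j(nT)\big)-\big(X_i(s)-X_i(nT)\big),
\]
and $|x+y+z|^2\le3(|x|^2+|y|^2+|z|^2)$ bounds its second moment under $w_k$ by $3(2d\sigma+2\sigma)=\frac12a_d\sigma$. By Markov's inequality,
\begin{equation}\label{eq:close}
P_{w_k}\big(|X_j(s')-X_i(s)|^2\le a_d\sigma\big)\ge\tfrac12 .
\end{equation}

\emph{Cost.} Take $k=n$ and $s=s'=(n+1)T$ in \eqref{eq:close}. With \eqref{eq:lower}, $E_{w_n}[F_{n+1}]\ge c_*/2$ for $0\le n\le N-1$, and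
\[
E[w_N]=E[w_0]\prod_{n=0}^{N-1}E_{w_n}[F_{n+1}]\ge Z(NT)^2\,(c_*/2)^N .
\]

\emph{Gain.} Let $J=J_{[0,NT]}$. We keep only the mixed two-point chains whose times $s<s'$ lie in one block and satisfy $\sigma\le\tau=s'-s\le T/2$. For these, $a_d\sigma\le a_d\tau$ and $\tau\ge\sigma_0\ge1$, so \eqref{eq:close} with $k=N$ and \eqref{eq:lower} give $E_{w_N}p_\tau(X_j(s')-X_i(s))\ge\frac12c_*\tau^{-d/2}\ge\frac12c_*\tau^{-2}$, where the last step uses $d\le4$. There are $N$ blocks and two orders of the indices, and for given $\tau\le T/2$ the admissible $s$ in a block form a set of measure $T-\tau\ge T/2$. Since $1/\delta-2\ge1/2\delta$,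
\[
E_{w_N}[J]\ge N\cdot2\varrho\gamma^2\cdot\frac{c_*}2\int_{\delta T}^{T/2}\frac T2\,\tau^{-2}\,d\tau=\frac{N\varrho\gamma^2c_*}2\Big(\frac1\delta-2\Big)\ge\frac{N\varrho\gamma^2c_*}{4\delta}.
\]

\emph{Balance.} By \eqref{eq:puremixed}, $w_0\ge w_N$ and Jensen's inequality,
\[
Z^{(2)}_0(NT)=E[w_0e^J]\ge E[w_N]\,e^{E_{w_N}[J]}\ge Z(NT)^2\exp\Big(N\Big[\frac{\varrho\gamma^2c_*}{4\delta}-\log\frac2{c_*}\Big]\Big).
\]
As $c_*$ depends only on $d$, we can choose $\delta$ so that the bracket is at least $1$, and then $T=T(\delta)$. Taking logarithms, dividing by $NT$ and letting $N\to\infty$ gives $2\lambda_2\ge2\lambda_1+1/T$.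
\end{proof}

The diffusion constant enters this argument only through $T$. Without Proposition~\ref{prop:subdiff} one would have only $V(s)\le2d\kappa s$, that is, $\delta=2d\kappa$, and the bracket would be useful only for small $\kappa$.

\section{A local bound in dimensions $d\ge5$}\label{sec:local}

In this section and the next, $d\ge5$, $1\le p\le p_0$ and $\kappa\ge1$, and $C$ denotes constants that depend only on $d,\varrho,\gamma$, never on $\kappa$ or $t$.

\subsection{Cutting at a fixed time costs a bounded factor}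

Since $5/4-d/2<-1$, \eqref{eq:bbound} gives $\int_0^\infty\tau^{5/4}b(\tau)\,d\tau<\infty$. By convexity $(\tau_1+\dots+\tau_k)^{5/4}\le k^{1/4}\sum_i\tau_i^{5/4}$, so $\int\tau^{5/4}b^{*k}(\tau)\,d\tau\le k^{5/4}G^{k-1}\int\tau^{5/4}b(\tau)\,d\tau$. As $p\gamma G<1$, summing over $k$ yields
\begin{equation}\label{eq:moments}
\int_0^\infty\tau^{5/4}m_p(\tau)\,d\tau<\infty,\qquad K_p:=\int_0^\infty\tau\,m_p(\tau)\,d\tau<\infty,
\end{equation}
the second bound because $\tau\le1+\tau^{5/4}$. A chain of length $\tau$ straddles $r$ if and only if $s_1\in(r-\tau,r)$. By \eqref{eq:mass}, the chains straddling $r$ have mass at most $K_p$ \emph{for every path}: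
\begin{equation}\label{eq:cut}
H^{(p)}_{[a,b]}\le H^{(p)}_{[a,r]}+H^{(p)}_{[r,b]}+K_p\qquad(a<r<b).
\end{equation}
This is what fails in lower dimensions, where $K_p\ge\varrho\gamma^2\int\tau\,b(\tau)\,d\tau=\infty$. For $p=1$, \eqref{eq:cut} gives $Z(t+s)\le e^{K_1}Z(t)Z(s)$, so $e^{K_1}Z(nt)\le(e^{K_1}Z(t))^n$ and, letting $n\to\infty$,
\begin{equation}\label{eq:Zlow}
Z(t)\ge e^{-K_1}e^{\mu t}\qquad(t\ge0).
\end{equation}

\subsection{The endpoint of the weighted walk}

Let $Z(t;x)=E_0\big[e^{H_{[0,t]}}\mathbf{1}\{X(t)=x\}\big]$ and $A(t)=e^{-\mu t}\sup_xZ(t;x)$. By \eqref{eq:Zup} and \eqref{eq:Zlow}, $A(t)$ is, up to a factor between $e^{-K_1}$ and $1$, the largest point probability of $X(t)$ under the weight $e^{H_{[0,t]}}$. It plays the role of $b(\kappa t)$ in Example~\ref{ex:mixed}.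

\begin{lemma}\label{lem:local}
We have $A(t)\le C(1+\kappa t)^{-d/2}$ for $t\le1$ and $A(t)\le C\min(\kappa^{-d/2},t^{-d/2})$ for $t\ge1$. Consequently
\[
\int_0^\infty t\,A(t)\,dt\le C\big(\kappa^{-2}+\kappa^{2-d/2}\big)\longrightarrow0\qquad(\kappa\to\infty).
\]
\end{lemma}

The main point is the decay $t^{-d/2}$. We read $e^H$ as the partition function of a Poisson gas of chains. During the times not covered by any chain the walk is free, so it spreads if the uncovered time is of order $t$, and this must hold up to an error $O(t^{-d/2})$. Chains of length comparable to $t$ cannot be excluded as an exceptional event, since the bound \eqref{eq:mass} on their mass is at least of order $t\cdot t^{1-d/2}$, far above $t^{-d/2}$. Instead we delete them first, at the price of a constant factor.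

\begin{proof}
For $t\le1$, $H_{[0,t]}\le M_1$ and $\mu\ge0$ give $A(t)\le e^{M_1}b(\kappa t)$, and \eqref{eq:bbound} applies. For $t\ge1$, cut at time $1$: by \eqref{eq:cut} and \eqref{eq:Zup},
\[
Z(t;x)\le e^{K_1}\sum_yZ(1;y)Z(t-1;x-y)\le e^{K_1}\sup_yZ(1;y)\;Z(t-1)\le C\kappa^{-d/2}e^{\mu t}.
\]
In particular $A\le C$, which gives $A(t)\le Ct^{-d/2}$ for $1\le t\le64$. Let now $t\ge64$ and put
\[
\theta=\tfrac12e^{-K_1},\qquad\delta=\frac\theta{16d},\qquad L=\delta t .
\]

\emph{Step 1: deleting very long chains.} Let $H^{\le L}$ be the mass of the chains in $[0,t]$ of length at most $L$. By \eqref{eq:mass}, $H_{[0,t]}-H^{\le L}\le t\int_L^\infty m(\tau)\,d\tau\le tK_1/L=K_1/\delta$. Hence $Z(t;x)\le C\,E_0\big[e^{H^{\le L}}\mathbf{1}\{X(t)=x\}\big]$.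

\emph{Step 2: free time.} For chains $c_1,\dots,c_M$ in $[0,t]$, let $\mathcal{U}$ be the union of the $M$ intervals from the first to the last time of each chain, and let $g=g(\{c_1,\dots,c_M\})=t-|\mathcal{U}|$. The product $\prod_i\pi(c_i;X)$ depends only on the increments of $X$ inside the components of $\mathcal{U}$. The sum of the increments over the components of $[0,t]\setminus\mathcal{U}$ is independent of these and has law $p_{\kappa g}$. Since $X(t)$ is the sum of the increments over all components, conditioning on the increments inside $\mathcal{U}$ gives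
\[
E_0\Big[\prod_i\pi(c_i;X)\,\mathbf{1}\{X(t)=x\}\Big]\le E_0\Big[\prod_i\pi(c_i;X)\Big]\,b(\kappa g).
\]
Given $X$, let $\Pi_X$ be the Poisson process on the chains in $[0,t]$ of length at most $L$ with intensity $\pi(c;X)\,dc$, of total mass $H^{\le L}$. Expand $e^{H^{\le L}}$ by (P2) with $\Xi=1$, apply the last inequality to each term, and resum by (P2) with $\Xi=b(\kappa g)$:
\[
E_0\big[e^{H^{\le L}}\mathbf{1}\{X(t)=x\}\big]\le E_0\Big[e^{H^{\le L}}\,E\big[b(\kappa g(\Pi_X))\,\big|\,X\big]\Big].
\]

\emph{Step 3: a dominating process that does not depend on $X$.} By (P3) and \eqref{eq:mass}, given $X$ the pairs (first time $s$, length $\tau$) of the chains of $\Pi_X$ form a Poisson process on $(0,t)\times(0,L]$ whose intensity is dominated by $m(\tau)\,ds\,d\tau$. Adding an independent Poisson process with the difference as intensity, we realize it as a subset of a Poisson process $\hat\Pi$ with intensity $m(\tau)\,ds\,d\tau$ on $(0,t)\times(0,L]$, whose law $\hat P$ does not depend on $X$. View $(s,\tau)\in\hat\Pi$ as the interval $[s,s+\tau]$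 and let $\hat g$ be the measure of the part of $[0,t]$ not covered by $\hat\Pi$. Then $g(\Pi_X)\ge\hat g$. Since $b$ is nonincreasing, $b\le1$, and $E_0e^{H^{\le L}}\le Z(t)\le e^{\mu t}$,
\[
A(t)\le C\hat E[b(\kappa\hat g)]\le C\big(b(\kappa\theta t)+\hat P(\hat g\le\theta t)\big).
\]
As $\kappa\ge1$, the first term is at most $Ct^{-d/2}$. It remains to show $\hat P(\hat g\le\theta t)\le Ct^{-d/2}$. Call an interval of $\hat\Pi$ \emph{short} if its length is at most $\sqrt t$ and \emph{long} otherwise. Let $S$ be the sum of the lengths of the long intervals and $\hat g_0$ the measure of the part of $[0,t]$ not covered by short intervals. Then $\hat g\ge\hat g_0-S$, so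
\begin{equation}\label{eq:split}
\hat P(\hat g\le\theta t)\le\hat P\big(S\ge\tfrac12\theta t\big)+\hat P\big(\hat g_0\le\tfrac32\theta t\big).
\end{equation}

\emph{Step 4: long intervals.} If $L\le\sqrt t$ then $S=0$. Otherwise, because no interval is longer than $\delta t$, we can afford an exponential moment with parameter $\zeta=(d/\theta)(\log t)/t$, for which $e^{\zeta\delta t}=t^{1/16}$. By (P1), $e^x-1\le xe^x$, and $\tau\le t^{-1/8}\tau^{5/4}$ for $\tau\ge\sqrt t$,
\[
\log\hat Ee^{\zeta S}=t\int_{\sqrt t}^L(e^{\zeta\tau}-1)m(\tau)\,d\tau\le\frac d\theta\,(\log t)\,t^{1/16}\,t^{-1/8}\int_0^\infty\tau^{5/4}m(\tau)\,d\tau\le C .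
\]
This is where the moment of order $5/4>1$ in \eqref{eq:moments} is needed. By Markov's inequality, $\hat P(S\ge\frac12\theta t)\le Ce^{-\zeta\theta t/2}=Ct^{-d/2}$.

\emph{Step 5: short intervals.} Take $n=\lfloor\sqrt t\rfloor$ consecutive blocks of length $\sqrt t$ starting at $0$, and let $g_i\in[0,\sqrt t]$ be the measure of the part of block $i$ not covered by short intervals, so that $\hat g_0\ge\sum_ig_i$. The number of intervals covering a given point is Poisson with mean at most $K_1$, so the point is uncovered with probability at least $e^{-K_1}=2\theta$. Since $n\sqrt t\ge t-\sqrt t\ge\frac78t$ for $t\ge64$, we get $\sum_i\hat Eg_i\ge\frac74\theta t$. The variable $g_i$ depends only on the short intervals starting in blocks $i-1$ and $i$, so by (P3) the $g_i$ with $i$ odd are independent, and so are those with $i$ even. If $\hat g_0\le\frac32\theta t$, then $\sum_ig_i$ is below its mean by at least $\frac14\theta t$, so the odd or the even partial sum is below its mean by at least $\frac18\theta t$. Hoeffding's inequality states that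 a sum of $n'$ independent variables with values in $[0,\ell]$ is below its mean by at least $a$ with probability at most $\exp(-2a^2/n'\ell^2)$. With $n'\le\sqrt t$, $\ell=\sqrt t$ and $a=\theta t/8$,
\[
\hat P\big(\hat g_0\le\tfrac32\theta t\big)\le2\exp\big(-\theta^2\sqrt t/32\big)\le Ct^{-d/2}.
\]
By \eqref{eq:split}, $A(t)\le Ct^{-d/2}$.

\emph{The integral.} Since $d>4$,
\[
\int_0^1\frac{t\,dt}{(1+\kappa t)^{d/2}}\le\kappa^{-2}\int_0^\infty\frac{s\,ds}{(1+s)^{d/2}}\le C\kappa^{-2},\qquad\int_1^\kappa\frac{t\,dt}{\kappa^{d/2}}+\int_\kappa^\infty t^{1-d/2}\,dt\le C\kappa^{2-d/2}.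
\]
This proves the last claim.
\end{proof}

\begin{remark}\label{rem:diffusive}
Proposition~\ref{prop:subdiff} is false for $d\ge5$ and $\kappa\ge1$. By Lemma~\ref{lem:local} and \eqref{eq:Zlow}, under the weight $e^{H_{[0,t]}}$ the event $|X(t)|^2\le\epsilon t$ has probability at most $Ct^{-d/2}(2\sqrt{\epsilon t}+1)^d$, which is at most $\frac12$ for small $\epsilon$ and large $t$. Hence $v\ge\epsilon/2>0$.
\end{remark}

\section{The renewal inequality}\label{sec:renewal}

We now make the geometric series of Section~\ref{sec:heur} precise. We expand $e^J$ according to the time $r$ at which a mixed chain ends, in such a way that before $r$ no other mixed chain is counted. The walks are then independent before $r$, and Lemma~\ref{lem:local} applies; after $r$ the problem restarts from unknown positions, so we carry a supremum over starting points.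

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
\emph{Step 1: the inequality.} For a fixed path, $J_{[0,t]}=\int_0^t\dot J(r)\,dr$, where
\[
\dot J(r)=\sum_{n\ge2}\ \sum_{i\text{ mixed}}\ \int_{0<s_1<\dots<s_{n-1}<r}\pi\big((s_1,\dots,s_{n-1},r;\,i);X\big)\,ds_1\cdots ds_{n-1}
\]
is the density of mixed chains with last time $r$. Bounding links by $b$ gives $\dot J(r)\le M_p$. So $r\mapsto J_{[0,r]}$ is Lipschitz, and integrating the derivative of $r\mapsto e^{J_{[0,t]}-J_{[0,r]}}$ over $[0,t]$ gives
\[
e^{J_{[0,t]}}=1+\int_0^t\dot J(r)\,e^{J_{[0,t]}-J_{[0,r]}}\,dr .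
\]
Multiply by $e^{\sum_iH_{[0,t]}(X_i)}$. The difference $J_{[0,t]}-J_{[0,r]}$ is $J_{[r,t]}$ plus the mass of the mixed chains straddling $r$, and $H_{[0,t]}(X_i)$ is $H_{[0,r]}(X_i)+H_{[r,t]}(X_i)$ plus the mass of the pure chains of index $i$ straddling $r$. All straddling chains together have mass at most $K_p$, so by \eqref{eq:puremixed}
\[
e^{H^{(p)}_{[0,t]}}\le e^{\sum_iH_{[0,t]}(X_i)}+e^{K_p}\int_0^t\dot J(r)\,e^{\sum_iH_{[0,r]}(X_i)}\,e^{H^{(p)}_{[r,t]}}\,dr .
\]
Let $S_p(t)=\sup_xZ^{(p)}_x(t)\le e^{tM_p}$, a nondecreasing function of $t$. Suppose that $f\ge0$ is measurable and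
\begin{equation}\label{eq:f}
\sup_xE_x\big[\dot J(r)\,e^{\sum_iH_{[0,r]}(X_i)}\big]\le e^{p\mu r}f(r)\qquad(r>0).
\end{equation}
The first two factors in the integrand depend on the paths up to time $r$, and by the Markov property the conditional expectation of the third is $Z^{(p)}_{X(r)}(t-r)\le S_p(t-r)$. With $Z(t)^p\le e^{p\mu t}$ for the first term,
\begin{equation}\label{eq:renewal}
S_p(t)\le e^{p\mu t}+e^{K_p}\int_0^te^{p\mu r}f(r)\,S_p(t-r)\,dr .
\end{equation}

\emph{Step 2: the function $f$.} Every mixed chain has a link from a point $(a,i)$ to a point $(c,j)$ with $a<c$ and $i\ne j$. We bound $\dot J(r)$ by summing over chains together with a choice of such a link; this counts each mixed chain at least once. Keep the chosen link and bound all others by $b$. The two points of the link carry the factor $\varrho\gamma^2$. Each point before $a$ contributes, after summing over its index and integrating over its time, at most $p\gamma G$, and summing over the number of such points gives $(1-p\gamma G)^{-1}$. Either $c=r$, or there are $k\ge1$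 points after $c$, the last at time $r$, which contribute at most $(p\gamma)^kb^{*k}(r-c)$. With $\Phi_{ij}(c)=\int_0^cp_{c-a}(X_j(c)-X_i(a))\,da$, this gives
\[
\dot J(r)\le\frac{\varrho\gamma^2}{1-p\gamma G}\sum_{i\ne j}\Big[\Phi_{ij}(r)+\int_0^rB_p(r-c)\,\Phi_{ij}(c)\,dc\Big].
\]
Let $0<a<c\le r$, $i\ne j$, and let $x$ be arbitrary. Condition on $X_i$, put $y=X_i(a)$, and cut $H_{[0,r]}(X_j)$ at time $c$. By \eqref{eq:cut}, $\sum_zp_{c-a}(z-y)=1$ and \eqref{eq:Zup},
\[
E_x\big[e^{H_{[0,r]}(X_j)}p_{c-a}(X_j(c)-y)\,\big|\,X_i\big]\le e^{K_1}Z(r-c)\sum_zZ(c;z-x_j)\,p_{c-a}(z-y)\le e^{K_1}e^{\mu r}A(c).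
\]
The bound does not depend on $X_i$, so each of the other $p-1$ walks, including $X_i$, contributes the factor $Z(r)\le e^{\mu r}$. Integrating over $a\in(0,c)$ gives $E_x\big[\Phi_{ij}(c)e^{\sum_lH_{[0,r]}(X_l)}\big]\le e^{K_1}e^{p\mu r}\,cA(c)$. Thus \eqref{eq:f} holds with
\[
f(r)=\frac{p(p-1)\varrho\gamma^2e^{K_1}}{1-p\gamma G}\Big[rA(r)+\int_0^rB_p(r-c)\,cA(c)\,dc\Big].
\]
Integrating over $r$ first and using $1+\int_0^\infty B_p=(1-p\gamma G)^{-1}$,
\[
\int_0^\infty f(r)\,dr=\frac{p(p-1)\varrho\gamma^2e^{K_1}}{(1-p\gamma G)^2}\int_0^\infty cA(c)\,dc .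
\]

\emph{Step 3: closing the inequality.} The constants $K_p$ do not depend on $\kappa$. By Lemma~\ref{lem:local} there is $\kappa_0=\kappa_0(d,\varrho,\gamma)\ge1$ such that $e^{K_p}\int_0^\infty f\le\frac12$ for all $\kappa\ge\kappa_0$ and all $p\le p_0$; this is the only place where $\kappa$ has to be large. Let $\hat s(t)=\sup_{s\le t}e^{-p\mu s}S_p(s)\le e^{tM_p}<\infty$. Multiplying \eqref{eq:renewal} at time $s\le t$ by $e^{-p\mu s}$ gives
\[
e^{-p\mu s}S_p(s)\le1+e^{K_p}\int_0^sf(r)\,e^{-p\mu(s-r)}S_p(s-r)\,dr\le1+\tfrac12\hat s(t),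
\]
so $\hat s(t)\le1+\frac12\hat s(t)$ and $\hat s(t)\le2$. Therefore $Z^{(p)}_0(t)\le2e^{p\mu t}$ for all $t\ge0$, $\kappa\ge\kappa_0$ and $p\le p_0$. By \eqref{eq:ratio} and \eqref{eq:Zlow},
\[
1\le\frac{\langle u(t,0)^p\rangle}{\langle u(t,0)\rangle^p}=\frac{Z^{(p)}_0(t)}{Z(t)^p}\le2e^{pK_1}\qquad(t\ge0),
\]
where the lower bound is Jensen's inequality. Taking logarithms, dividing by $pt$ and letting $t\to\infty$ gives $\lambda_p=\lambda_1$ for all $p\le p_0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{IAPP}
\emph{Interplay of Analysis and Probability in Physics},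
\texttt{https://ems.press/content/serial-article-files/46198}.

\end{thebibliography}
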